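\title{Monotonicity of the period function for the quadratic centers $\dot z=iz+Az^2+C\bar z^2$}

\begin{abstract}
We study the planar quadratic systems in Bautin form with $\lambda_1=0$ and $\lambda_3=\lambda_6$; in a complex coordinate they are the equations $\dot z=iz+Az^2+C\bar z^2$, and the origin is a center. We prove that the center is an isochrone exactly when $C=0$, and that otherwise the period has positive derivative, with respect to the value of a first integral, on the whole period annulus. This proves a conjecture on the period function of these centers. After a rotation the variables separate without a change of time, the period function becomes a convolution of two functions of one variable, and its Laplace transform factors. The factors are controlled by Binet's formula for the Gamma function and, in one case, by comparison with a Riccati equation. We also determine the limit of the period at the outer boundary of the annulus.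
\end{abstract}

\section{Introduction}\label{sec:intro}

An equilibrium of a plane vector field is a \emph{center} if all nearby orbits are periodic. Let the center be the origin. The periodic orbits around it form a band, the \emph{period annulus} $\mathcal A$; to be precise, we let $\mathcal A\cup\{0\}$ be the largest connected set that contains the origin and whose other points all lie on nonconstant periodic orbits. The \emph{period function} assigns to each orbit of $\mathcal A$ its minimal period. One usually regards it as a function of the position $\xi\ge0$ along a section that starts at the origin and is transversal to the orbits. The center is an \emph{isochrone} if the period function is constant. The linear center $\dot x=-y$, $\dot y=x$ is an isochrone with period $2\pi$, and the period function of a nonlinear center with this linear part measures how far the nonlinear terms slow down or speed up the rotation. If the period function is strictly monotone, an orbit of the annulus is determined by its period.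

We consider quadratic vector fields in the Bautin form
\begin{equation}\label{eq:bautin}
\begin{aligned}
\dot x&=\lambda_1x-y-\lambda_3x^2+(2\lambda_2+\lambda_5)xy+\lambda_6y^2,\\
\dot y&=x+\lambda_1y+\lambda_2x^2+(2\lambda_3+\lambda_4)xy-\lambda_2y^2,
\end{aligned}
\end{equation}
with $\lambda=(\lambda_1,\dots,\lambda_6)\in\mathbb R^6$. When $\lambda_1=0$ and $\lambda_3=\lambda_6$, the origin is a center with linear part $\dot x=-y$, $\dot y=x$. The following conjecture is stated in \cite{BCP}.

\begin{quote}
\emph{If $\lambda_1=0$, $\lambda_3=\lambda_6$ and the center of \eqref{eq:bautin} is not an isochrone, then the period increases monotonically with $\xi$ over the whole period annulus.}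
\end{quote}

The statement is known for the systems $\dot x=-y+\lambda_5xy$, $\dot y=x+\lambda_4xy$ with $\lambda_4^2+\lambda_5^2\neq0$, that is, for $\lambda_1=\lambda_2=\lambda_3=\lambda_6=0$. We prove it in general.

The family is easier to see in the coordinate $z=x+iy$. For $\lambda_1=0$, $\lambda_3=\lambda_6$ the quadratic part of $\dot z$ is
\[
(-\lambda_3+i\lambda_2)(x^2-y^2)+\bigl[(2\lambda_2+\lambda_5)+i(2\lambda_3+\lambda_4)\bigr]xy .
\]
Inserting $x^2-y^2=\frac12(z^2+\bar z^2)$ and $xy=\frac1{4i}(z^2-\bar z^2)$ gives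
\begin{equation}\label{eq:complex}
\dot z=iz+Az^2+C\bar z^2,\qquad 4A=\lambda_4-i\lambda_5,\qquad 4C=-(4\lambda_3+\lambda_4)+i(4\lambda_2+\lambda_5).
\end{equation}
Every pair $(A,C)\in\mathbb C^2$ occurs. Two short computations show what to expect. The first concerns the holomorphic members of the family.

\begin{lemma}\label{lem:holomorphic}
If $C=0$, every nonconstant periodic orbit of \eqref{eq:complex} has minimal period $2\pi$.
\end{lemma}

\begin{proof}
The equation is $\dot z=iz(1-iAz)$, so $z\ne0$ and $1-iAz\neq0$ along a nonconstant solution. The function $w=z/(1-iAz)$ satisfies $\dot w=\dot z/(1-iAz)^2=iw$, hence $w(t)=w(0)e^{it}$ with $w(0)\ne0$. Since $z\mapsto w$ is injective, $z$ and $w$ have the same periods.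
\end{proof}

The second computation concerns small orbits. Let $R(\varphi)$ and $I(\varphi)$ be the real and imaginary parts of $Ae^{i\varphi}+Ce^{-3i\varphi}$. In polar coordinates $z=re^{i\varphi}$, equation \eqref{eq:complex} reads $\dot r=r^2R(\varphi)$, $\dot\varphi=1+rI(\varphi)$. The orbit through $r=r_0$, $\varphi=0$ is $r(\varphi)=r_0+r_0^2\int_0^\varphi R+O(r_0^3)$, and the time of one turn is
\[
\int_0^{2\pi}\frac{d\varphi}{1+rI}
=2\pi-r_0\int_0^{2\pi}I\,d\varphi+r_0^2\int_0^{2\pi}I(\varphi)\Bigl(I(\varphi)-\int_0^\varphi R\Bigr)d\varphi+O(r_0^3).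
\]
Write $I=I_A+I_C$ with $I_A=\operatorname{Im}(Ae^{i\varphi})$ and $I_C=\operatorname{Im}(Ce^{-3i\varphi})$. These two functions have mean zero and are orthogonal on $[0,2\pi]$, and $\int_0^\varphi R=I_A-\frac13I_C+\mathrm{const}$. The term of order $r_0$ vanishes, and the coefficient of $r_0^2$ is $\int_0^{2\pi}(I_A+I_C)\,\frac43I_C\,d\varphi=\frac{4\pi}3|C|^2$. So small orbits have period
\begin{equation}\label{eq:small}
2\pi+\tfrac{4\pi}{3}|C|^2r_0^2+O(r_0^3).
\end{equation}
Thus $A$ does not influence the period to this order, the period is constant when $C=0$, and it starts upward from $2\pi$ when $C\ne0$. The natural guess is that it keeps increasing. An expansion at the origin cannot decide this, and the theorem below is a statement about all orbits of the annulus.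

\begin{theorem}\label{thm:main}
Let $\lambda_1=0$ and $\lambda_3=\lambda_6$ in \eqref{eq:bautin}, and let $C$ be as in \eqref{eq:complex}. There is a first integral $H$ on the period annulus, without critical points there, with $H=\frac12(x^2+y^2)+O(3)$ at the origin, such that each $h\in(0,\infty)$ is the value of $H$ on exactly one orbit of the annulus, and $h$ increases outward. Let $T(h)$ be the minimal period of that orbit.
\begin{enumerate}
\item If $C=0$, that is, $\lambda_4=-4\lambda_3$ and $\lambda_5=-4\lambda_2$, then $T\equiv2\pi$.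
\item If $C\neq0$, then $T$ is $C^1$ and $T'(h)>0$ for all $h>0$. Moreover, $T(0^+)=2\pi$ and $T'(0^+)=\frac{8\pi}3|C|^2>0$.
\end{enumerate}
\end{theorem}

Here $O(3)$ stands for terms of order at least three in $(x,y)$. The value of $T'(0^+)$ agrees with \eqref{eq:small}, because $h=\frac12r_0^2+O(r_0^3)$.

\begin{corollary}\label{cor:conj}
The conjecture is true. The isochrones are exactly the systems with $C=0$, and for $C\ne0$ the period is a strictly increasing function of $\xi$ along every transversal section that starts at the origin.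
\end{corollary}

\begin{proof}
In $\mathcal A$ the differential $dH$ is not zero and its kernel is spanned by the vector field. So the derivative of $H$ along a transversal section does not vanish for $\xi>0$, and $H$ is strictly monotone along the section. Since $H>0$ in $\mathcal A$ and $H\to0$ at the origin, $h$ is a strictly increasing function of $\xi$. Now apply Theorem~\ref{thm:main}.
\end{proof}

The proof has three parts. First, after a rotation there are coordinates $(X,S)$ on $\mathcal A\cup\{0\}$ in which the system, with its original time, is Hamiltonian with a separated Hamiltonian $F(X)+G(S)$ (Section~\ref{sec:separation}). Second, the period function of such a system is a convolution, so its Laplace transform is a product of two integrals in one variable (Section~\ref{sec:convolution}). Third, each factor is attached to a real quadratic polynomial. If both polynomials have real roots, the factors are Gamma and Beta integrals, and Binet's formula exhibits $T'$ as a sum of positive terms (Section~\ref{sec:real}). Otherwise one polynomial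 has complex roots, its factor works against monotonicity, and the system has to be compared with an isochrone (Section~\ref{sec:complex}). Section~\ref{sec:model} carries out the method for a one-parameter family and sets up the tools. Section~\ref{sec:end} assembles the proof and computes $\lim_{h\to\infty}T(h)$.

\section{The method on a model system}\label{sec:model}

Let $m>0$ and consider
\begin{equation}\label{eq:model}
\dot x=-y,\qquad\dot y=x(1+my),
\end{equation}
the case $\lambda_4=m$ with all other $\lambda_i=0$, so that $|C|=m/4$. The line $1+my=0$ is invariant. In the half-plane $1+my>0$ put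
\[
S=\frac1m\log(1+my)\in\mathbb R,\qquad G(S)=\frac{e^{mS}-1-mS}{m^2}.
\]
Then $G'(S)=y$, and \eqref{eq:model} becomes $\dot x=-G'(S)$, $\dot S=x$, with first integral $H=\frac12x^2+G(S)$. The function $G$ is strictly convex, has minimum $0$ at $S=0$, and tends to $\infty$ at both ends. So each level $H=h>0$ is one periodic orbit. These orbits fill the punctured half-plane, which is the period annulus by Proposition~\ref{prop:annulus} below.

For $E>0$ let $y_-(E)<0<y_+(E)$ be the values of $y$ at the two points where $G=E$. On the arc of $\{H=h\}$ with $y>0$ the coordinate $x$ decreases from $\sqrt{2h}$ to $-\sqrt{2h}$ with speed $y_+(h-\frac12x^2)$, and on the other arc it returns with speed $|y_-(h-\frac12x^2)|$. Therefore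
\[
T(h)=\int_{-\sqrt{2h}}^{\sqrt{2h}}\Bigl(\frac1{y_+}+\frac1{|y_-|}\Bigr)\bigl(h-\tfrac12x^2\bigr)\,dx .
\]
The functions $y_\pm$ are given only implicitly, and the integrand is singular at the endpoints, so differentiating in $h$ is awkward. The Laplace transform removes both obstacles.

For a measurable function $f\ge0$ on $(0,\infty)$ and $p>0$ write
\[
\widehat f(p)=\int_0^\infty e^{-pE}f(E)\,dE,\qquad (f_1*f_2)(h)=\int_0^hf_1(E)f_2(h-E)\,dE .
\]
We use two standard facts. By Tonelli's theorem, convolution of nonnegative functions is commutative and associative, and the transform of $f_1*f_2$ is $\widehat{f_1}\,\widehat{f_2}$. By the \emph{uniqueness theorem}, two continuous functions on $(0,\infty)$, integrable near $0$, whose transforms converge absolutely and agree for all $p>0$, are equal.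

In the model, Tonelli's theorem with $h=E+\frac12x^2$, followed by the substitution $E=G(S)$, $dE=y\,dS$ on each of the half-lines $S>0$ and $S<0$, gives
\[
\widehat T(p)=\int_{\mathbb R}e^{-px^2/2}\,dx\int_0^\infty e^{-pE}\Bigl(\frac1{y_+}+\frac1{|y_-|}\Bigr)dE=\sqrt{\frac{2\pi}p}\int_{\mathbb R}e^{-pG(S)}\,dS .
\]
The last integral is explicit. With $a=1/m^2$ and $t=e^{mS}$ we have $e^{-pG}=e^{pa}\,t^{pa}e^{-pat}$ and $dS=\sqrt a\,dt/t$, so
\begin{equation}\label{eq:gamma0}
\int_{\mathbb R}e^{-pG(S)}\,dS=\sqrt a\,e^{pa}\int_0^\infty t^{pa-1}e^{-pat}\,dt=\sqrt a\,e^{pa}(pa)^{-pa}\,\Gamma(pa).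
\end{equation}

It remains to read off the sign of $T'$ from $\widehat T$. The following observation says what to look for.

\begin{lemma}\label{lem:criterion}
Let $T\ge0$ be continuous on $(0,\infty)$ and bounded near $0$. Let $\rho\ge0$ be continuous on $[0,\infty)$ with $p\widehat T(p)=2\pi(1+\widehat\rho(p))<\infty$ for all $p>0$. Then $T$ is $C^1$, $T(0^+)=2\pi$ and $T'=2\pi\rho$.
\end{lemma}

\begin{proof}
The constant $1$ has transform $1/p$, so $2\pi(1+1*\rho)$ has the same transform as $T$. By uniqueness, $T(h)=2\pi\bigl(1+\int_0^h\rho\bigr)$.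
\end{proof}

So we want to write \eqref{eq:gamma0} as $\sqrt{2\pi/p}$ times $1+\widehat\rho(p)$ with $\rho>0$. The right side of \eqref{eq:gamma0} is $\sqrt{2\pi/p}$ times the quotient of $\Gamma(pa)$ by its Stirling approximation, and the logarithm of this quotient is itself a Laplace transform. This is \emph{Binet's first formula} \cite[\S12.31]{WW}: for $x>0$,
\begin{equation}\label{eq:binet}
\Gamma(x)=\sqrt{2\pi}\,x^{x-1/2}e^{-x}e^{\theta(x)},\qquad
\theta(x)=\int_0^\infty g(t)e^{-tx}\,\frac{dt}t,\qquad g(t)=\frac12\coth\frac t2-\frac1t .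
\end{equation}
The function $g$ is positive and strictly increasing on $(0,\infty)$, with
\begin{equation}\label{eq:g}
\lim_{t\to0^+}\frac{g(t)}t=\frac1{12},\qquad\lim_{t\to\infty}g(t)=\frac12 .
\end{equation}
Indeed, $g'(t)=t^{-2}-(2\sinh\frac t2)^{-2}>0$ because $\sinh y>y$ for $y>0$, the first limit follows from $\coth y=\frac1y+\frac y3+O(y^3)$ and gives $g(0^+)=0$, and the second limit holds because $\coth y\to1$. For $a>0$ the substitution $E=at$ gives
\begin{equation}\label{eq:theta}
\theta(pa)=\widehat{r_a}(p),\qquad r_a(E)=\frac{g(E/a)}E .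
\end{equation}
By \eqref{eq:g}, $r_a$ extends to a positive, continuous and bounded function on $[0,\infty)$ with $r_a(0)=\frac1{12a}$, and $Er_a(E)\to\frac12$ as $E\to\infty$. Combining \eqref{eq:gamma0}, \eqref{eq:binet} and \eqref{eq:theta},
\begin{equation}\label{eq:gamma}
\int_{\mathbb R}e^{-pG(S)}\,dS=\sqrt{\frac{2\pi}p}\;e^{\widehat{r_a}(p)},\qquad a=\frac1{m^2}.
\end{equation}
The last step is to pass from the exponential of a transform to a transform. Products of transforms are transforms of convolutions, and the exponential series has positive coefficients.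

\begin{lemma}\label{lem:exp}
Let $r\ge0$ be continuous and bounded on $[0,\infty)$, and let $r^{*n}$ be its $n$-fold convolution power. Then $\rho=\sum_{n\ge1}r^{*n}/n!$ is continuous on $[0,\infty)$, $\rho\ge r$, $\rho(0)=r(0)$, and $1+\widehat\rho(p)=e^{\widehat r(p)}<\infty$ for all $p>0$.
\end{lemma}

\begin{proof}
Each $r^{*n}$ is continuous and nonnegative. If $r\le B$, induction gives $r^{*n}(E)\le B^nE^{n-1}/(n-1)!$. So the series converges locally uniformly, and only the term $n=1$ contributes at $E=0$. By Tonelli's theorem, $\widehat\rho=\sum_{n\ge1}\widehat r^{\,n}/n!=e^{\widehat r}-1$, and $\widehat r(p)\le B/p$.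
\end{proof}

For the model, $p\widehat T(p)=2\pi e^{\widehat{r_a}(p)}$, and $T$ is continuous and bounded near $0$ (Proposition~\ref{prop:conv} proves this in general). Lemmas~\ref{lem:exp} and~\ref{lem:criterion} give
\[
T'(h)=2\pi\sum_{n\ge1}\frac{r_a^{*n}(h)}{n!}\ \ge\ \frac{2\pi\,g(m^2h)}h>0,\qquad T'(0^+)=\frac{\pi m^2}6=\frac{8\pi}3|C|^2 .
\]
This is Theorem~\ref{thm:main} for \eqref{eq:model}.

\section{Separation of variables and the period annulus}\label{sec:separation}

\subsection*{Normal form}
In the model one equation was $\dot x=-y$ and the other factored. To come close to this in general we rotate. The substitution $z=e^{i\varphi}\zeta$ replaces $(A,C)$ by $(Ae^{i\varphi},Ce^{-3i\varphi})$ and changes neither $|C|$, nor $x^2+y^2$, nor the periods. The function $R(\varphi)=\operatorname{Re}(Ae^{i\varphi}+Ce^{-3i\varphi})$ is continuous and satisfies $R(\varphi+\pi)=-R(\varphi)$, so it has a zero. We may therefore assume $\operatorname{Re}(A+C)=0$. Since $Az^2+C\bar z^2=(A+C)(x^2-y^2)+2i(A-C)xy$, the system becomes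
\begin{equation}\label{eq:normal}
\dot x=-y(1+cx),\qquad\dot y=x+\alpha x^2+\beta xy-\alpha y^2,
\end{equation}
with $c=2\operatorname{Im}(A-C)$, $\alpha=\operatorname{Im}(A+C)$ and $\beta=2\operatorname{Re}(A-C)=-4\operatorname{Re}C$. Put
\[
\delta=\alpha(c-\alpha),\qquad\kappa=c-2\alpha=-4\operatorname{Im}C .
\]
Then
\begin{equation}\label{eq:identities}
\kappa^2+\beta^2=16|C|^2,\qquad\kappa^2+4\delta=c^2 .
\end{equation}
From now on we work with \eqref{eq:normal}, where $\alpha,\beta,c$ are real.

The first equation of \eqref{eq:normal} is separated. In the second, $x+\alpha x^2=x(1+\alpha x)$ suggests the variable $s=y/(1+\alpha x)$. Where $1+\alpha x\ne0$,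
\[
\dot s=\frac{\dot y}{1+\alpha x}-\frac{\alpha y\,\dot x}{(1+\alpha x)^2}
=x+\beta xs-\alpha(1+\alpha x)s^2+\alpha(1+cx)s^2 ,
\]
and the last two terms add up to $\alpha(c-\alpha)xs^2$. Hence
\begin{equation}\label{eq:separated}
\dot x=-s\,P_1(x),\quad\dot s=x\,P_2(s),\qquad P_1(x)=(1+\alpha x)(1+cx),\quad P_2(s)=1+\beta s+\delta s^2 .
\end{equation}

\begin{remark}
This is where $\lambda_3=\lambda_6$ is used. It removes the term $\frac12(\lambda_6-\lambda_3)z\bar z$ from \eqref{eq:complex}, and so makes the coefficients of $x^2$ and $y^2$ opposite in each equation. If the last term of \eqref{eq:normal} were $\gamma y^2$, the terms in $s^2$ would be $[\gamma(1+\alpha x)+\alpha(1+cx)]s^2$, which is divisible by $x$ only for $\gamma=-\alpha$.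
\end{remark}

\subsection*{The well of a quadratic polynomial}
The two equations in \eqref{eq:separated} have the same shape, so we treat one variable at a time. Let $b,d\in\mathbb R$, let $P(v)=1+bv+dv^2$, and let $J$ be the component of $\{P>0\}$ that contains $0$. On $J$ put
\[
\sigma(v)=\int_0^v\frac{dt}{P(t)},\qquad V(v)=\int_0^v\frac{t\,dt}{P(t)} .
\]
The map $\sigma$ is an increasing analytic diffeomorphism of $J$ onto an open interval, and we also regard $v$ and $V$ as functions of $\sigma$. Then
\begin{equation}\label{eq:well}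
\frac{dV}{d\sigma}=v,\qquad\frac{d^2V}{d\sigma^2}=P(v)>0 .
\end{equation}
We call $V$, as a function of $\sigma$, the \emph{well} of $P$. For $P\equiv1$ it is $\frac12\sigma^2$, and for $P=1+mv$ it is the function $G$ of Section~\ref{sec:model}.

\begin{lemma}\label{lem:well}
The well $V$ is strictly convex, has minimum $0$ at $\sigma=0$, and tends to $\infty$ at both ends of its interval. For $E>0$ let $v_-(E)<0<v_+(E)$ be the two solutions of $V(v)=E$, and let $\ell_{b,d}(E)=\sigma(v_+(E))-\sigma(v_-(E))$ be the width of the well at height $E$. Then: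
\begin{enumerate}
\item[(a)] $\ell_{b,d}'=\dfrac1{v_+}+\dfrac1{|v_-|}$. This function is positive, continuous and decreasing on $(0,\infty)$, and $\sqrt E\,\ell_{b,d}'(E)\to\sqrt2$ as $E\to0^+$.
\item[(b)] For $p>0$, $\ \widehat{\ell'_{b,d}}(p)=\displaystyle\int_{\sigma(J)}e^{-pV}\,d\sigma=\int_Je^{-pV(v)}\frac{dv}{P(v)}<\infty$.
\item[(c)] $\ell_{-b,d}=\ell_{b,d}$.
\item[(d)] $\ell_{0,d}'=2/\sqrt{N_d}$, where $N_d(E)=(e^{2dE}-1)/d$ for $d\ne0$ and $N_0(E)=2E$.
\end{enumerate}
\end{lemma}

\begin{proof}
Convexity and the minimum follow from \eqref{eq:well}. On each side of $0$ the integrand $t/P(t)$ has the sign of $t$, so $V$ increases strictly with $|v|$. At a finite end $v_0\ne0$ of $J$ the polynomial $P$ vanishes to order $1$ or $2$, so the integral diverges. At an infinite end, $t/P(t)$ is asymptotic to $1/(dt)$ if $d\neq0$, to $1/b$ if $d=0\ne b$, and equals $t$ if $b=d=0$; again the integral diverges.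

(a) By \eqref{eq:well}, the derivative of $\sigma(v_\pm(E))$ is $1/v_\pm(E)$. The functions $|v_\pm|$ are continuous and increasing, and $V=\frac12v^2+O(v^3)$ gives $|v_\pm|\sim\sqrt{2E}$ as $E\to0^+$.

(b) Substitute $E=V(\sigma)$ on each of $\sigma>0$ and $\sigma<0$. The transform is finite because, by (a), $\ell'_{b,d}$ is integrable near $0$ and bounded on $[1,\infty)$.

(c) For the polynomial $P(-v)$ the functions $\sigma$ and $V$ are $-\sigma(-v)$ and $V(-v)$: the well is reflected.

(d) Here $V=\frac1{2d}\log(1+dv^2)$, or $V=\frac12v^2$ if $d=0$, so $v_\pm^2=N_d(E)$.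
\end{proof}

\subsection*{The first integral}
Let $J_1,X,F$ be the interval $J$ and the functions $\sigma,V$ for $P_1$ in the variable $x$, and let $J_2,S,G$ be those for $P_2$ in the variable $s$. On $J_1$ both $1+\alpha x$ and $1+cx$ are positive, since they do not vanish there and equal $1$ at $0$. Put
\[
\Omega=\{(x,(1+\alpha x)s):x\in J_1,\ s\in J_2\},\qquad H=F+G .
\]
The set $\Omega$ is open, and $(x,y)\mapsto(X,S)$ is an analytic diffeomorphism of $\Omega$ onto the open rectangle $X(J_1)\times S(J_2)$, possibly unbounded. Dividing the equations \eqref{eq:separated} by $P_1(x)$ and $P_2(s)$ and using \eqref{eq:well}, we obtain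
\begin{equation}\label{eq:hamilton}
\dot X=-s=-\frac{\partial H}{\partial S},\qquad\dot S=x=\frac{\partial H}{\partial X}.
\end{equation}
Time has not been rescaled, so periods can be computed from \eqref{eq:hamilton}.

\begin{proposition}\label{prop:H}
The function $H$ is a first integral on $\Omega$, its only critical point is the origin, and $H=\frac12(x^2+y^2)+O(3)$ there. For each $h\in(0,\infty)$ the set $\{H=h\}$ is one periodic orbit around the origin, and these orbits are nested with $h$ increasing outward.
\end{proposition}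

\begin{proof}
By \eqref{eq:hamilton}, $\dot H=x(-s)+sx=0$, and the gradient of $H$ in the coordinates $(X,S)$ is $(x,s)$, which vanishes only at the origin; so the origin is also the only equilibrium in $\Omega$. The expansion follows from $F=\frac12x^2+O(x^3)$, $G=\frac12s^2+O(s^3)$ and $s=y+O(2)$. By Lemma~\ref{lem:well}, $H$ is a strictly convex function on the rectangle, with minimum $0$ at the origin, and it tends to $\infty$ at the boundary and at infinity. So $\{H\le h\}$ is, in the coordinates $(X,S)$, a compact convex set with the origin in its interior, it grows with $h$, and its boundary $\{H=h\}$ is a simple closed curve. An invariant simple closed curve without equilibria is one periodic orbit.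
\end{proof}

\subsection*{The period annulus}
The conjecture concerns the whole annulus, so we must know that no periodic orbits of the annulus lie outside $\Omega$. This needs an argument, because the line $1+\alpha x=0$, where the coordinate $s$ breaks down, is in general not invariant and could a priori be crossed by periodic orbits. The remedy is to describe $\partial\Omega$ by polynomials whose zero sets are invariant. Clearing denominators in $P_2(s)$ leads to
\[
Q(x,y)=(1+\alpha x)^2+\beta(1+\alpha x)y+\delta y^2,
\]
which equals $(1+\alpha x)^2P_2(s)>0$ in $\Omega$.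

\begin{proposition}\label{prop:annulus}
The period annulus of \eqref{eq:normal} is $\mathcal A=\Omega\setminus\{0\}$.
\end{proposition}

\begin{proof}
The set $\Omega$ is connected, so $\Omega\subset\mathcal A\cup\{0\}$ by Proposition~\ref{prop:H}. If the inclusion were strict, the connected set $\mathcal A\cup\{0\}$ would meet both $\Omega$ and its complement, and hence $\partial\Omega$. As $0\notin\partial\Omega$, it suffices to show that no nonconstant periodic orbit meets $\partial\Omega$.

\emph{Step 1: $(1+cx)Q=0$ on $\partial\Omega$.} Let $(x,y)\in\partial\Omega$; this point is not in the open set $\Omega$. By continuity $1+\alpha x\ge0$, $1+cx\ge0$ and $Q\ge0$ there. Suppose that $1+cx>0$ and $Q>0$. If $1+\alpha x>0$, then $x\in\overline{J_1}$ and $P_1(x)>0$, so $x\in J_1$, because $P_1$ vanishes at the finite ends of $J_1$. In the same way $s=y/(1+\alpha x)$ lies in $\overline{J_2}$ and $P_2(s)=Q/(1+\alpha x)^2>0$, so $s\in J_2$. Then $(x,y)\in\Omega$, a contradiction. If $1+\alpha x=0$, then $x=-1/\alpha$ and $1+cx=(\alpha-c)/\alpha>0$. Hence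 $\delta=-\alpha^2\cdot(\alpha-c)/\alpha<0$ and $Q=\delta y^2\le0$, again a contradiction.

\emph{Step 2: the zero set of $(1+cx)Q$ is invariant.} Along solutions, $(1+cx)^{\cdot}=-cy(1+cx)$. In $\Omega$, by \eqref{eq:separated},
\[
\frac{\dot Q}Q=\frac{2\alpha\dot x}{1+\alpha x}+\frac{P_2'(s)\dot s}{P_2(s)}=-2\alpha s(1+cx)+x(\beta+2\delta s)=\beta x-2\alpha s(1+\alpha x)=\beta x-2\alpha y .
\]
So $\dot Q=(\beta x-2\alpha y)Q$ on an open set, and therefore everywhere, both sides being polynomials in $(x,y)$. Thus $1+cx$ and $Q$ solve linear homogeneous equations along any solution, and each of them vanishes either nowhere or identically on an orbit.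

\emph{Step 3: this zero set contains no nonconstant periodic orbit.} The zero set of $1+cx$ is empty or a line. If $\alpha=0$, then $\delta=0$ and $Q=1+\beta y$ has the same property. If $\alpha\neq0$, then $u=1+\alpha x$ and $y$ are affine coordinates and $Q=u^2+\beta uy+\delta y^2$; its zero set consists of the point $u=y=0$ and the lines $u=\varrho y$, where $\varrho$ runs over the real roots of $\varrho^2+\beta\varrho+\delta=0$. In every case the zero set of $(1+cx)Q$ lies in a union of finitely many lines $\{l_i=0\}$, with $l_i$ affine. Let $\gamma\colon\mathbb R\to\mathbb R^2$ be a periodic solution in this union. It is real analytic, being a solution of a polynomial system. A nonzero analytic function on $\mathbb R$ has countably many zeros, and the zero sets of the $l_i\circ\gamma$ cover $\mathbb R$, so some $l_i\circ\gamma$ vanishes identically. Then $\gamma$ moves in a line. At a time when its coordinate along the line is maximal, $\dot\gamma=0$, so $\gamma$ is an equilibrium.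
\end{proof}

\section{The period as a convolution}\label{sec:convolution}

By Propositions~\ref{prop:H} and~\ref{prop:annulus}, $h\in(0,\infty)$ parametrizes the orbits of the annulus, and $T(h)$ is defined. The period depends on the two wells only through their widths.

\begin{proposition}\label{prop:conv}
Let $\ell_1=\ell_{\alpha+c,\alpha c}$ and $\ell_2=\ell_{\beta,\delta}$ be the widths of the wells of $P_1$ and $P_2$. Then $T=\ell_1'*\ell_2'$. The function $T$ is continuous on $(0,\infty)$ and bounded near $0$.
\end{proposition}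

\begin{proof}
Let $X_-<0<X_+$ be the solutions of $F(X)=h$, and let $x_\pm(E)$, $s_\pm(E)$ be the functions $v_\pm(E)$ for $P_1$ and $P_2$. The orbit $\{H=h\}$ consists of two points with $s=0$ and of two arcs over $X_-<X<X_+$, on which $s=s_\pm(h-F(X))$. Since $\dot X=-s$, each arc is traversed monotonically in $X$, in time $\int dX/|s|$. By Lemma~\ref{lem:well}(a),
\[
T(h)=\int_{X_-}^{X_+}\ell_2'\bigl(h-F(X)\bigr)\,dX .
\]
Substitute $E=F(X)$, $dE=x\,dX$, on $(0,X_+)$ and on $(X_-,0)$. The two pieces add up to $\int_0^h\bigl(\frac1{x_+}+\frac1{|x_-|}\bigr)(E)\,\ell_2'(h-E)\,dE=(\ell_1'*\ell_2')(h)$.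

Fix $h_0>0$. By Lemma~\ref{lem:well}(a) there is $B$ with $\ell_i'(E)\le B/\sqrt E$ on $(0,h_0]$. Write $T(h)=\int_0^1h\,\ell_1'(h\tau)\,\ell_2'(h(1-\tau))\,d\tau$. For $0<h\le h_0$ the integrand is continuous in $h$ and at most $B^2/\sqrt{\tau(1-\tau)}$, whose integral is $\pi B^2$. Dominated convergence gives continuity.
\end{proof}

Different wells can have the same width. Shearing the graph of $V$ horizontally, $\sigma\mapsto\sigma+\alpha_1V$, moves both points at height $E$ by the same amount. For a suitable $\alpha_1$ the sheared graph is again the well of a quadratic polynomial.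

\begin{lemma}[Shear]\label{lem:shear}
For $\alpha_1,\alpha_2\in\mathbb R$ the wells of $P=(1+\alpha_1v)(1+\alpha_2v)$ and of $\tilde P=(1-\alpha_1v)(1+(\alpha_2-\alpha_1)v)$ have the same width.
\end{lemma}

\begin{proof}
Let $J,\sigma,V$ belong to $P$ and $\tilde J,\tilde\sigma,\tilde V$ to $\tilde P$. On $J$ both factors of $P$ are positive. The slope of the sheared graph is $dV/d(\sigma+\alpha_1V)=v/(1+\alpha_1v)$, so we put $\tilde v=v/(1+\alpha_1v)$, an increasing function of $v\in J$ with $d\tilde v=dv/(1+\alpha_1v)^2$. From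
\[
1-\alpha_1\tilde v=\frac1{1+\alpha_1v},\qquad1+(\alpha_2-\alpha_1)\tilde v=\frac{1+\alpha_2v}{1+\alpha_1v}
\]
we get $\tilde P(\tilde v)=(1+\alpha_2v)/(1+\alpha_1v)^2>0$. So $v\mapsto\tilde v$ maps $J$ onto an open interval $J'\subset\tilde J$ that contains $0$, and
\[
\frac{d\tilde v}{\tilde P(\tilde v)}=\frac{dv}{1+\alpha_2v}=(1+\alpha_1v)\,d\sigma=d(\sigma+\alpha_1V),\qquad
\frac{\tilde v\,d\tilde v}{\tilde P(\tilde v)}=v\,d\sigma=dV .
\]
Hence $\tilde\sigma(\tilde v)=\sigma(v)+\alpha_1V(v)$ and $\tilde V(\tilde v)=V(v)$. For $E>0$ the points $v_\pm(E)$ are mapped to a positive and a negative point of $\tilde J$ at which $\tilde V=E$, that is, to $\tilde v_\pm(E)$. The difference of $\tilde\sigma$ at these points equals the difference of $\sigma$ at $v_\pm(E)$.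
\end{proof}

Apply the lemma to $P_1$ with $\alpha_1=\alpha$, $\alpha_2=c$. Then $\tilde P_1=(1-\alpha v)(1+(c-\alpha)v)=1+\kappa v-\delta v^2$, and Proposition~\ref{prop:conv} becomes
\begin{equation}\label{eq:master}
T=\ell'_{\kappa,-\delta}*\ell'_{\beta,\delta}.
\end{equation}
This form fits the problem. The linear coefficients $\kappa$ and $\beta$ are $-4\operatorname{Im}C$ and $-4\operatorname{Re}C$, so the isochrones $C=0$ are the systems in which both wells are symmetric, and the quadratic coefficients are opposite. By \eqref{eq:identities}, the polynomial $1+\kappa v-\delta v^2$ has discriminant $c^2\ge0$. The discriminant $\beta^2-4\delta$ of $1+\beta v+\delta v^2$ can have either sign, and this divides the proof into two cases.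

\section{Real roots}\label{sec:real}

If $b^2\ge4d$, then $P=1+bv+dv^2$ is a product of two real factors $1+\alpha_iv$, and the integral in Lemma~\ref{lem:well}(b) can be evaluated. The model covers one nonconstant factor. The next lemma covers two roots on opposite sides of $0$, and the shear reduces everything else to these two situations.

\begin{lemma}\label{lem:beta}
Let $P=(1+\mu v)(1-\nu v)$ with $\mu,\nu>0$, let $\ell$ be the width of its well, and put $a=\frac1{\mu(\mu+\nu)}$, $a'=\frac1{\nu(\mu+\nu)}$. Then
\begin{equation}\label{eq:aa}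
a+a'=\frac1{\mu\nu},\qquad\frac1a+\frac1{a'}=\frac{a+a'}{aa'}=(\mu+\nu)^2,
\end{equation}
and for $p>0$, with $r_a$ as in \eqref{eq:theta},
\begin{equation}\label{eq:beta}
\begin{aligned}
\widehat{\ell'}(p)&=\frac1{\mu+\nu}\,\frac{(a+a')^{p(a+a')}}{a^{pa}\,a'^{\,pa'}}\,\frac{\Gamma(pa)\Gamma(pa')}{\Gamma(p(a+a'))}\\
&=\sqrt{\frac{2\pi}p}\,\exp\bigl(\widehat{r_a}(p)+\widehat{r_{a'}}(p)-\widehat{r_{a+a'}}(p)\bigr).
\end{aligned}
\end{equation}
\end{lemma}

\begin{proof}
The identities \eqref{eq:aa} follow from the definitions. Map $J=(-1/\mu,1/\nu)$ onto $(0,1)$ by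
\[
t=\frac{\nu(1+\mu v)}{\mu+\nu},\qquad1-t=\frac{\mu(1-\nu v)}{\mu+\nu},\qquad v=\frac t\nu-\frac{1-t}\mu .
\]
Then $P=(\mu+\nu)^2t(1-t)/(\mu\nu)$ and $dv=(\mu+\nu)\,dt/(\mu\nu)$, so
\[
d\sigma=\frac{dt}{(\mu+\nu)\,t(1-t)},\qquad dV=v\,d\sigma=\Bigl(\frac{a'}{1-t}-\frac at\Bigr)dt .
\]
The point $v=0$ is $t_0=\frac\nu{\mu+\nu}=\frac a{a+a'}$, and $V=-a\log\frac t{t_0}-a'\log\frac{1-t}{1-t_0}$. By Lemma~\ref{lem:well}(b),
\[
\widehat{\ell'}(p)=\frac{t_0^{-pa}(1-t_0)^{-pa'}}{\mu+\nu}\int_0^1t^{pa-1}(1-t)^{pa'-1}\,dt ,
\]
and the Beta integral $\int_0^1t^{x-1}(1-t)^{y-1}dt=\Gamma(x)\Gamma(y)/\Gamma(x+y)$ gives the first line of \eqref{eq:beta}. By Binet's formula \eqref{eq:binet},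
\[
\frac{\Gamma(pa)\Gamma(pa')}{\Gamma(p(a+a'))}=\sqrt{\frac{2\pi}p}\,\sqrt{\frac{a+a'}{aa'}}\;\frac{a^{pa}\,a'^{\,pa'}}{(a+a')^{p(a+a')}}\;e^{\theta(pa)+\theta(pa')-\theta(p(a+a'))},
\]
and \eqref{eq:aa} and \eqref{eq:theta} give the second line.
\end{proof}

The well of $P\equiv1$ has $\widehat{\ell'}(p)=\int_{\mathbb R}e^{-p\sigma^2/2}d\sigma=\sqrt{2\pi/p}$. Every other well with real roots differs from it by a factor of the kind that Lemma~\ref{lem:exp} accepts.

\begin{lemma}\label{lem:real}
Let $b^2\ge4d$. There is a continuous bounded function $r\ge0$ on $[0,\infty)$ with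
\[
\widehat{\ell'_{b,d}}(p)=\sqrt{2\pi/p}\;e^{\widehat r(p)}\quad(p>0),\qquad r(0)=\frac{b^2-3d}{12}.
\]
If $(b,d)\neq(0,0)$, then $r>0$ on $(0,\infty)$ and $\widehat r(p)\to\infty$ as $p\to0^+$.
\end{lemma}

\begin{proof}
For $b=d=0$ take $r=0$. Otherwise write $P=(1+\alpha_1v)(1+\alpha_2v)$ with real $\alpha_1,\alpha_2$, not both zero. The reflection $v\mapsto-v$ and the shear preserve the width. They also preserve $b^2-3d=\alpha_1^2-\alpha_1\alpha_2+\alpha_2^2$; for the shear, which replaces $(\alpha_1,\alpha_2)$ by $(-\alpha_1,\alpha_2-\alpha_1)$, this is the identity $\alpha_1^2+\alpha_1(\alpha_2-\alpha_1)+(\alpha_2-\alpha_1)^2=\alpha_1^2-\alpha_1\alpha_2+\alpha_2^2$. With these two operations we reduce to one of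
\[
\text{(i)}\ \ P=1+mv,\ \ m>0;\qquad\text{(ii)}\ \ P=(1+\mu v)(1-\nu v),\ \ \mu,\nu>0 .
\]
If $\alpha_1\alpha_2=0$, then $P$ or its reflection is of type (i). If $\alpha_1\alpha_2<0$, then $P$ is of type (ii). If $\alpha_1\alpha_2>0$, reflect and renumber so that $0<\alpha_1\le\alpha_2$; the sheared polynomial is of type (ii) if $\alpha_1<\alpha_2$, and it is $1-\alpha_1v$, the reflection of type (i), if $\alpha_1=\alpha_2$.

In case (i), \eqref{eq:gamma} and Lemma~\ref{lem:well}(b) give the formula with $r=r_a$, $a=1/m^2$, and $12r(0)=m^2=b^2-3d$. In case (ii), \eqref{eq:beta} gives it with $r=r_a+r_{a'}-r_{a+a'}$. Since $g$ is increasing, $r_a>r_{a+a'}$ on $(0,\infty)$, so $r>r_{a'}>0$. By \eqref{eq:aa}, $12r(0)=(\mu+\nu)^2-\mu\nu=(\mu-\nu)^2+3\mu\nu=b^2-3d$. In both cases $r$ is continuous and bounded on $[0,\infty)$ and $Er(E)\to\frac12$ as $E\to\infty$. So $\int_0^\infty r=\infty$, and monotone convergence gives $\widehat r(p)\to\infty$ as $p\to0^+$.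
\end{proof}

\begin{proposition}\label{prop:real}
If $\beta^2\ge4\delta$ and $C\neq0$, part (2) of Theorem~\ref{thm:main} holds, and $p\widehat T(p)\to\infty$ as $p\to0^+$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:real} applies to both factors of \eqref{eq:master}; let $r_1$ and $r_2$ be the functions it gives for $(\kappa,-\delta)$ and $(\beta,\delta)$, and put $r=r_1+r_2$. Then $p\widehat T(p)=2\pi e^{\widehat r(p)}$. Let $\rho$ be the function that Lemma~\ref{lem:exp} assigns to $r$. By Proposition~\ref{prop:conv} and Lemma~\ref{lem:criterion}, $T$ is $C^1$, $T(0^+)=2\pi$ and $T'=2\pi\rho\ge2\pi r$. Since $C\neq0$, one of $\kappa,\beta$ is nonzero by \eqref{eq:identities}, so one of the $r_i$ is positive on $(0,\infty)$ and has $\widehat{r_i}(p)\to\infty$. Hence $T'>0$ on $(0,\infty)$ and $p\widehat T(p)\to\infty$. Finally,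
\[
T'(0^+)=2\pi r(0)=\frac{2\pi}{12}\bigl[(\kappa^2+3\delta)+(\beta^2-3\delta)\bigr]=\frac\pi6(\kappa^2+\beta^2)=\frac{8\pi}3|C|^2.\qedhere
\]
\end{proof}

\section{Complex roots}\label{sec:complex}

Now let $\beta^2<4\delta$, so that $\delta>0$. Lemma~\ref{lem:real} is false for the second factor of \eqref{eq:master}. If $b^2<4d$, then $J=\mathbb R$, and completing the square and using monotone convergence in Lemma~\ref{lem:well}(b) gives
\begin{equation}\label{eq:finitewidth}
\lim_{p\to0^+}\widehat{\ell'_{b,d}}(p)=\int_{\mathbb R}\frac{dv}{P(v)}=\frac{2\pi}{\sqrt{4d-b^2}}<\infty ,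
\end{equation}
whereas $\sqrt{2\pi/p}\,e^{\widehat r(p)}\ge\sqrt{2\pi/p}$ is unbounded. The well has finite total width; it is narrower than the quadratic well, and the loss must be made up by the first factor. For $\kappa=\beta=0$ the two effects cancel exactly, since that system is an isochrone. So the right reference is no longer the pair of quadratic wells but the pair $\ell'_{0,-\delta}$, $\ell'_{0,\delta}$. We compare each factor of \eqref{eq:master} with its symmetric counterpart: the first by a positive convolution kernel, using the Beta integral, and the second by an increasing multiplier, using a differential inequality.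

\subsection*{The first factor}

\begin{lemma}\label{lem:kernel}
Let $\delta>0$ and $\kappa\in\mathbb R$. There is a continuous function $\chi\ge0$ on $[0,\infty)$ with
\[
\ell'_{\kappa,-\delta}=\ell'_{0,-\delta}+\chi*\ell'_{0,-\delta},\qquad\chi(0)=\frac{\kappa^2}{12}.
\]
If $\kappa\ne0$, then $\chi>0$ on $(0,\infty)$; if $\kappa=0$, then $\chi=0$.
\end{lemma}

\begin{proof}
Since $\delta>0$, we can write $1+\kappa v-\delta v^2=(1+\mu v)(1-\nu v)$ with $\mu,\nu>0$, $\mu\nu=\delta$, $\mu-\nu=\kappa$. Let $a,a'$ be as in Lemma~\ref{lem:beta}; then $a+a'=1/\delta$. For $1-\delta v^2$ both parameters equal $a_0=\frac1{2\delta}=\frac{a+a'}2$. The sum of the parameters is the same for the two polynomials, so the last term in the exponent of \eqref{eq:beta} cancels in the quotient: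
\[
\widehat{\ell'_{\kappa,-\delta}}=e^{\widehat r}\;\widehat{\ell'_{0,-\delta}},\qquad r=r_a+r_{a'}-2r_{a_0}.
\]
The sign of $r$ is a question of convexity of $x\mapsto g(E/x)$. The function $g(1/x)=\frac12\coth\frac1{2x}-x$ has derivative $(y/\sinh y)^2-1$ with $y=\frac1{2x}$. As $\sinh y/y$ is strictly increasing in $y>0$, this derivative is strictly increasing in $x$. So $x\mapsto g(1/x)$, and with it $x\mapsto g(E/x)$ for each $E>0$, is strictly convex on $(0,\infty)$. Since $a_0$ is the midpoint of $a$ and $a'$, we get $r>0$ on $(0,\infty)$ if $a\neq a'$, that is, if $\kappa\ne0$, and $r=0$ if $\kappa=0$. The function $r$ is continuous and bounded on $[0,\infty)$, and $12r(0)=(\mu+\nu)^2-4\delta=\kappa^2$ by \eqref{eq:aa}. Let $\chi$ be the function that Lemma~\ref{lem:exp} assigns to $r$. The two sides of the asserted identity have the same finite transform. They are continuous on $(0,\infty)$ and integrable near $0$, because $\chi$ is continuous on $[0,\infty)$ and $\ell'_{0,-\delta}$ is locally integrable. The uniqueness theorem completes the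 proof.
\end{proof}

\subsection*{The second factor}
By Lemma~\ref{lem:well}(d), the quotient of $\ell'_{b,d}$ by $\ell'_{0,d}$ is $\frac12\sqrt{N_d}\,\ell'_{b,d}$. We show that it increases.

\begin{lemma}\label{lem:multiplier}
Let $b^2<4d$ and $L=\sqrt{N_d}\;\ell'_{b,d}$. Then $L$ extends to a $C^1$ function on $[0,\infty)$ with $L(0)=2$ and $L'(0)=b^2/3$. If $b\ne0$, then $L'>0$ on $[0,\infty)$; if $b=0$, then $L\equiv2$.
\end{lemma}

\begin{proof}
The case $b=0$ is Lemma~\ref{lem:well}(d), and by Lemma~\ref{lem:well}(c) we may assume $b>0$. Here $d>0$ and $J=\mathbb R$. A prime denotes $d/dE$.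

\emph{Step 1: the logarithmic derivative.} Put $u=1/v_+$ and $w=1/|v_-|$, so that $\ell'_{b,d}=u+w$. From $dV=v\,dv/P$ we get $v_\pm'=P(v_\pm)/v_\pm$, hence $(1/v_\pm)'=-P(v_\pm)/v_\pm^3$, that is,
\begin{equation}\label{eq:uw}
u'=-(u^3+bu^2+du),\qquad w'=-(w^3-bw^2+dw).
\end{equation}
We use the difference and the product of $u$ and $w$:
\[
j=w-u,\qquad Y=uw>0,\qquad k=b-j .
\]
We have $j>0$. Indeed, $0<P(-t)<P(t)$ for $t>0$ gives $V(-t)>V(t)$, so $V(v_+)=V(v_-)>V(|v_-|)$ and $|v_-|<v_+$. Adding the equations \eqref{eq:uw} and using $u^3+w^3=(u+w)(j^2+Y)$ and $w^2-u^2=(u+w)j$,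
\[
(u+w)'=-(u+w)(\Sigma+d),\qquad\Sigma=j^2+Y-bj=Y-jk .
\]
Put $n=1/N_d$. Since $N_d'=2e^{2dE}=2(1+dN_d)$, we have $N_d'/(2N_d)=n+d$, and therefore
\begin{equation}\label{eq:LZ}
L'=LZ,\qquad Z=n-\Sigma .
\end{equation}
We have to show that $\Sigma<n$.

\emph{Step 2: a Riccati comparison.} The function $n$ satisfies $n'=-N_d'/N_d^2=-2n^2-2dn$. For the symmetric well $\Sigma$ equals $n$, so it is natural to ask by how much $\Sigma$ fails to solve this Riccati equation. From \eqref{eq:uw}, with $w^3-u^3=j(j^2+3Y)$, $u^2+w^2=j^2+2Y$ and $b=j+k$,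
\begin{align*}
j'&=-j(j^2+3Y)+b(j^2+2Y)-dj=j^2k+Y(2k-j)-dj,\\
Y'&=-Y(u^2+w^2-bj+2d)=-Y(2Y-jk+2d).
\end{align*}
Since $\Sigma'=(2j-b)j'+Y'=(j-k)j'+Y'$, the expression $\Sigma'+2\Sigma^2+2d\Sigma$ is the sum of
\begin{align*}
(j-k)j'&=j^3k-j^2k^2+Y(3jk-j^2-2k^2)-dj^2+djk,\\
Y'&=-2Y^2+jkY-2dY,\\
2\Sigma^2&=2Y^2-4jkY+2j^2k^2,\\
2d\Sigma&=2dY-2djk .
\end{align*}
The terms in $Y^2$, $dY$ and $jkY$ cancel, and there remains $j^2k(j+k)-Y(j^2+2k^2)-dj(j+k)$. Thus
\[
\Sigma'=-2\Sigma^2-2d\Sigma-W,\qquad W=Y(j^2+2k^2)+bj(d-jk).
\]
The hypothesis $b^2<4d$ enters here: $jk\le\frac14(j+k)^2=\frac14b^2<d$. Together with $b,j,Y>0$ this gives $W>0$ on $(0,\infty)$. Subtracting from the equation for $n$ and factoring $n^2-\Sigma^2$,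
\begin{equation}\label{eq:Z}
Z'+\psi Z=W,\qquad\psi=2n+2\Sigma+2d .
\end{equation}

\emph{Step 3: behavior at $E=0$.} Both $n$ and $\Sigma$ blow up at $E=0$, so the comparison must be started at a singular point, and we need to know that $Z$ stays bounded. Near $v=0$ we have $2V=v^2(1-\frac{2b}3v+\cdots)$, so $\varepsilon=v\sqrt{2V/v^2}=v-\frac b3v^2+\cdots$ is an analytic coordinate with $\varepsilon^2=2V$. Its inverse is $v(\varepsilon)=\varepsilon+\frac b3\varepsilon^2+\cdots$, and $f(\varepsilon)=1/v(\varepsilon)=\frac1\varepsilon-\frac b3+O(\varepsilon)$ is a convergent Laurent series. For small $E>0$ and $\varepsilon=\sqrt{2E}$ we have $v_\pm(E)=v(\pm\varepsilon)$, so $u=f(\varepsilon)$ and $w=-f(-\varepsilon)$. The functions $j=-f(\varepsilon)-f(-\varepsilon)$ and $Y=-f(\varepsilon)f(-\varepsilon)$ are even in $\varepsilon$, hence convergent Laurent series in $E=\frac12\varepsilon^2$, namely $j=\frac{2b}3+O(E)$ and $Y=\frac1{2E}+O(1)$. Also $n=d/(e^{2dE}-1)=\frac1{2E}+O(1)$ is such a series. The poles cancel in $Z=n-Y+jk$, so $Z$ is analytic at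 $E=0$, while $\psi=\frac2E+O(1)$. Moreover, $N_d=\varepsilon^2(1+O(\varepsilon^2))$ and $u+w=\frac2\varepsilon+O(\varepsilon)$ give $L\to2$. By \eqref{eq:LZ}, $L'\to2Z(0)$, so $L$ is $C^1$ on $[0,\infty)$ with $L'(0)=2Z(0)$. Multiply \eqref{eq:Z} by $E$ and let $E\to0^+$. With $j\to\frac{2b}3$, $k\to\frac b3$, $EY\to\frac12$ we obtain $2Z(0)=\frac12\bigl(\frac{4b^2}9+\frac{2b^2}9\bigr)=\frac{b^2}3$. Hence $L'(0)=\frac{b^2}3>0$.

\emph{Step 4: conclusion.} Let $M(E)=\exp\int_1^E\psi$. Since $\psi-\frac2E$ is bounded on $(0,1]$, we have $M(E)=O(E^2)$ and $MZ\to0$ as $E\to0^+$. By \eqref{eq:Z}, $(MZ)'=MW>0$. Hence $Z>0$ on $(0,\infty)$, and $L'=LZ>0$ there.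
\end{proof}

\subsection*{Combining the two comparisons}
A multiplier is useful because the reference convolution $\ell'_{0,-\delta}*\ell'_{0,\delta}$ becomes, after a change of variable, the integral of a density that does not depend on $h$.

\begin{proposition}\label{prop:complex}
If $\beta^2<4\delta$ and $C\ne0$, part (2) of Theorem~\ref{thm:main} holds.
\end{proposition}

\begin{proof}
By \eqref{eq:master}, Lemma~\ref{lem:kernel} and associativity,
\begin{equation}\label{eq:TT1}
T=T_1+\chi*T_1,\qquad T_1=\ell'_{0,-\delta}*\ell'_{\beta,\delta}.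
\end{equation}
Let $L=\sqrt{N_\delta}\,\ell'_{\beta,\delta}$ be as in Lemma~\ref{lem:multiplier}. By Lemma~\ref{lem:well}(d),
\[
T_1(h)=\int_0^h\frac{2L(h-E)\,dE}{\sqrt{N_{-\delta}(E)\,N_\delta(h-E)}} .
\]
Put $K=e^{2\delta h}$ and define $\tau\in(0,1)$ by $e^{2\delta E}=1+(K-1)\tau$. Then
\[
N_{-\delta}(E)=\frac{(K-1)\tau}{\delta e^{2\delta E}},\qquad N_\delta(h-E)=\frac{(K-1)(1-\tau)}{\delta e^{2\delta E}},\qquad dE=\frac{(K-1)\,d\tau}{2\delta e^{2\delta E}},
\]
and all factors that depend on $h$ cancel, except the argument of $L$: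
\begin{equation}\label{eq:T1}
T_1(h)=\int_0^1L(\eta(\tau,h))\,\frac{d\tau}{\sqrt{\tau(1-\tau)}},\qquad\eta(\tau,h)=h-E=\frac1{2\delta}\log\frac K{1+(K-1)\tau}.
\end{equation}
For $0<\tau<1$ and $h\ge0$ we have $0\le\eta\le h$ and, since $\partial_hK=2\delta K$,
\[
\partial_h\eta=1-\frac{K\tau}{1+(K-1)\tau}=\frac{1-\tau}{1+(K-1)\tau}\in(0,1).
\]
Use \eqref{eq:T1} to define $T_1(0)=L(0)\pi=2\pi$. For $0\le h\le h_0$ the function $L'(\eta)\,\partial_h\eta$ is continuous in $h$ and bounded by $\max_{[0,h_0]}|L'|$. By dominated convergence $T_1$ is $C^1$ on $[0,\infty)$ and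
\[
T_1'(h)=\int_0^1L'(\eta)\,\partial_h\eta\,\frac{d\tau}{\sqrt{\tau(1-\tau)}}\ \ge0,
\]
with strict inequality if $\beta\neq0$. (If $\beta=0$, then $T_1\equiv2\pi$, in agreement with Lemma~\ref{lem:holomorphic}.) At $h=0$ we have $\eta=0$ and $\partial_h\eta=1-\tau$, and the symmetry $\tau\leftrightarrow1-\tau$ gives $\int_0^1(1-\tau)\,d\tau/\sqrt{\tau(1-\tau)}=\frac\pi2$, so $T_1'(0)=\frac{\beta^2}3\cdot\frac\pi2$.

Since $\chi$ is continuous and $T_1$ is $C^1$ on $[0,\infty)$, we may differentiate $\int_0^h\chi(E)T_1(h-E)\,dE$ in \eqref{eq:TT1}. So $T$ is $C^1$, $T(0^+)=2\pi$, and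
\[
T'(h)=T_1'(h)+2\pi\chi(h)+\int_0^h\chi(E)\,T_1'(h-E)\,dE .
\]
All three terms are nonnegative. As $C\ne0$, either $\beta\neq0$ and the first term is positive, or $\kappa\ne0$ and the second term is positive for $h>0$. Finally, $T'(0^+)=\frac\pi6\beta^2+2\pi\frac{\kappa^2}{12}=\frac\pi6(\beta^2+\kappa^2)=\frac{8\pi}3|C|^2$.
\end{proof}

\section{Proof of the theorem and the period at the outer boundary}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Rotate the system into the form \eqref{eq:normal}. Propositions~\ref{prop:H} and~\ref{prop:annulus} give the first integral $H$ and its properties on the whole annulus. Part (1) is Lemma~\ref{lem:holomorphic}. Part (2) is Proposition~\ref{prop:real} if $\beta^2\ge4\delta$ and Proposition~\ref{prop:complex} if $\beta^2<4\delta$.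
\end{proof}

Since $T$ is nondecreasing, $T(\infty)=\lim_{h\to\infty}T(h)$ exists in $[2\pi,\infty]$. It is the limit of the period at the outer boundary of the annulus, and it can be read off from the behavior of $\widehat T$ at $p=0$. The two cases of the proof turn out to be distinguished by the period function itself.

\begin{proposition}\label{prop:boundary}
Consider \eqref{eq:normal}.
\begin{enumerate}
\item[(a)] If $\beta^2\ge4\delta$ and the system is not linear, then $T$ increases from $2\pi$ to $T(\infty)=+\infty$.
\item[(b)] If $\beta^2<4\delta$, then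
\[
T(\infty)=2\pi\sqrt{\frac{4\delta+\kappa^2}{4\delta-\beta^2}} .
\]
If $C\neq0$, then $T$ increases strictly from $2\pi$ to this finite value, which equals $2\pi$ exactly when $\kappa=\beta=0$, that is, for the isochrones.
\end{enumerate}
\end{proposition}

\begin{proof}
By monotone convergence, $p\widehat T(p)=\int_0^\infty e^{-t}\,T(t/p)\,dt\to T(\infty)$ as $p\to0^+$.

(a) Suppose $C=0$. Then $\kappa=\beta=0$, so $c=2\alpha$ and $\delta=\alpha^2$, and $\beta^2\ge4\delta$ forces $\alpha=c=0$: the system is linear. So $C\neq0$ under the hypotheses of (a), and Proposition~\ref{prop:real} gives the claim.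

(b) By \eqref{eq:master}, $p\widehat T(p)$ is the product of $p\,\widehat{\ell'_{\kappa,-\delta}}(p)$ and $\widehat{\ell'_{\beta,\delta}}(p)$. The second factor tends to $2\pi/\sqrt{4\delta-\beta^2}$ by \eqref{eq:finitewidth}. For the first, take $\mu,\nu,a,a'$ as in the proof of Lemma~\ref{lem:kernel} and use the first line of \eqref{eq:beta}. The powers of $a$, $a'$, $a+a'$ tend to $1$, and $\Gamma(x)=\Gamma(x+1)/x\sim1/x$ as $x\to0^+$. Hence, by \eqref{eq:aa},
\[
p\,\widehat{\ell'_{\kappa,-\delta}}(p)\to\frac1{\mu+\nu}\cdot\frac{a+a'}{aa'}=\mu+\nu=\sqrt{(\mu-\nu)^2+4\mu\nu}=\sqrt{\kappa^2+4\delta}.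
\]
This gives the formula. The value is $2\pi$ if and only if $\kappa^2+\beta^2=0$, and the strict increase for $C\ne0$ is Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCP}
\emph{Bifurcation of critical periods},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1989-312-02/\allowbreak S0002-9947-1989-0930075-2/\allowbreak S0002-9947-1989-0930075-2.pdf}

\bibitem{WW}
Whittaker and Watson, \S12.31.

\end{thebibliography}
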